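# Surjectivity of the map $\mathrm{Sy}(\mathfrak b)\to Y(\mathfrak g)$, $b\mapsto q(a_Bb)$

## 1. The powers $f^ke^k$ in $S(\mathfrak{sl}_2)$

Take $\mathfrak g=\mathfrak{sl}_2$ with basis $e,h,f$ and $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$. Its symmetric algebra is the polynomial ring $S(\mathfrak g)=\mathbb C[e,h,f]$, and each $x\in\mathfrak g$ acts on it by the derivation $\mathrm{ad}\,x$ that extends $y\mapsto[x,y]$. For instance
$$\mathrm{ad}\,e:\quad e\mapsto 0,\qquad h\mapsto -2e,\qquad f\mapsto h .$$

Three subalgebras matter.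

*The invariants* $Y(\mathfrak g)=S(\mathfrak g)^{\mathfrak g}$. Put $\Omega=h^2+4ef$. One checks $(\mathrm{ad}\,e)\Omega=-4eh+4eh=0$ and $(\mathrm{ad}\,f)\Omega=4hf-4hf=0$, so $\Omega\in Y(\mathfrak g)$. Conversely, an invariant has weight $0$, so it is a polynomial in $h$ and $ef$, hence in $h$ and $\Omega$. Write it as $p=\sum_ih^iP_i(\Omega)$. Then $0=(\mathrm{ad}\,e)p=-2e\sum_i ih^{i-1}P_i(\Omega)$, which forces $p=P_0(\Omega)$. So $Y(\mathfrak g)=\mathbb C[\Omega]$.

*The semi-invariants of* $\mathfrak b=\mathbb Ch\oplus\mathbb Ce$. These are the $s\in S(\mathfrak b)=\mathbb C[h,e]$ that are eigenvectors of $\mathrm{ad}\,h$ and $\mathrm{ad}\,e$. On $\mathbb C[h,e]$ the operator $\mathrm{ad}\,e=-2e\,\partial_h$ lowers the degree in $h$, so its only eigenvalue is $0$ and its kernel is $\mathbb C[e]$. Each $e^k$ is an eigenvector of $\mathrm{ad}\,h$. So the span of the semi-invariants is $\mathbb C[e]$. Note that $e+e^2$ lies in the span but is not itself a semi-invariant.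

*The invariants of* $\mathfrak n^-=\mathbb Cf$ in $S(\mathfrak n^-)=\mathbb C[f]$: all of $\mathbb C[f]$.

By complete reducibility, $S(\mathfrak g)$ is the direct sum of $Y(\mathfrak g)$ and the span of all $(\mathrm{ad}\,x)s$, because a trivial simple module is killed by $\mathfrak g$ and a nontrivial simple module $V$ satisfies $\mathfrak g V=V$. Let $q:S(\mathfrak g)\to Y(\mathfrak g)$ be the projection along the second summand.

Multiply the semi-invariant $e^k$ by the $\mathfrak n^-$-invariant of opposite weight, $f^k$, and project: $\varphi(e^k)=q(f^ke^k)$.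

**Proposition 1.** For $\mathfrak{sl}_2$ the linear map $\varphi:\mathbb C[e]\to\mathbb C[\Omega]$, $e^k\mapsto q(f^ke^k)$, is bijective. More precisely $q(f^ke^k)=c_k\Omega^k$ with $c_k>0$.

**Proof.** Since $q$ kills every $(\mathrm{ad}\,e)s$, apply it to
$$(\mathrm{ad}\,e)\bigl(h^{2i+1}e^mf^{m+1}\bigr)=-2(2i+1)\,h^{2i}(ef)^{m+1}+(m+1)\,h^{2i+2}(ef)^m .$$
This gives
$$q\bigl(h^{2i+2}(ef)^m\bigr)=\frac{2(2i+1)}{m+1}\,q\bigl(h^{2i}(ef)^{m+1}\bigr).$$
Iterating, $q(h^{2i}(ef)^{k-i})$ is a positive multiple of $q((ef)^k)$ for every $0\le i\le k$. Now expand $\Omega^k=\sum_i\binom ki4^{k-i}h^{2i}(ef)^{k-i}$ and apply $q$: we get $\Omega^k=q(\Omega^k)=C_k\,q(e^kf^k)$ with $C_k>0$. So $c_k=1/C_k$. $\square$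

For $k=1$ the recursion gives $q(h^2)=2q(ef)$, so $C_1=2+4=6$. For $k=2$ it gives $q(h^2ef)=q(e^2f^2)$ and $q(h^4)=6\,q(h^2ef)$, so $C_2=6+8+16=30$. Hence
$$\varphi(e)=\tfrac16\,\Omega,\qquad \varphi(e^2)=\tfrac1{30}\,\Omega^2\neq\varphi(e)^2 .$$
So $\varphi$ is not a homomorphism of algebras. This small fact has consequences below.

What changes if $\mathfrak{sl}_2$ is replaced by an arbitrary semisimple Lie algebra?

## 2. The map $\varphi$ for a semisimple Lie algebra

Let $\mathfrak g$ be a finite dimensional complex semisimple Lie algebra with Cartan subalgebra $\mathfrak h$ and triangular decomposition $\mathfrak g=\mathfrak n^-\oplus\mathfrak b$, $\mathfrak b=\mathfrak h\oplus\mathfrak n$. Put $\mathfrak b^-=\mathfrak h\oplus\mathfrak n^-$. Let $Q_+$ be the monoid generated by the positive roots and $\mathfrak h_{\mathbb R}$ the real span of the coroots. For a Lie algebra $\mathfrak a$, the adjoint action extends to derivations $\mathrm{ad}\,x$ of $S(\mathfrak a)$, and $Y(\mathfrak a)=S(\mathfrak a)^{\mathfrak a}$.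 Subscripts such as $S(\mathfrak n)_\nu$ denote $\mathfrak h$-weight spaces.

**Definition (semicenter).** An element $s\in S(\mathfrak a)$ is *semi-invariant* if for every $x\in\mathfrak a$ there is $\lambda(x)\in\mathbb C$ with $(\mathrm{ad}\,x)(s)=\lambda(x)s$. The *semicenter* $\mathrm{Sy}(\mathfrak a)$ is the $\mathbb C$-span of the semi-invariants.

In Section 1 we saw that $\mathrm{Sy}(\mathfrak b)=\mathbb C[e]$ for $\mathfrak{sl}_2$.

**Lemma 1.** $\mathrm{Sy}(\mathfrak b)=S(\mathfrak b)^{\mathfrak n}$ and $\mathrm{Sy}(\mathfrak b^-)=S(\mathfrak b^-)^{\mathfrak n^-}$.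

**Proof.** Let $s\ne0$ be semi-invariant and $x\in\mathfrak n$. Since $\mathrm{ad}\,x$ is nilpotent on $\mathfrak g$, the derivation $\mathrm{ad}\,x$ is locally nilpotent on $S(\mathfrak b)$, so $0=(\mathrm{ad}\,x)^ks=\lambda(x)^ks$ for large $k$, and $\lambda(x)=0$. Conversely $S(\mathfrak b)^{\mathfrak n}$ is $\mathfrak h$-stable, because $\mathfrak h$ normalizes $\mathfrak n$. So it is spanned by $\mathfrak h$-weight vectors, and each of these is semi-invariant. The second equality is proved in the same way. $\square$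

Similarly $\mathrm{Sy}(\mathfrak n^-)=Y(\mathfrak n^-)$, since $\mathfrak n^-$ is nilpotent. Both $\mathrm{Sy}(\mathfrak b)$ and $Y(\mathfrak n^-)$ are graded by degree and stable under $\mathrm{ad}\,\mathfrak h$. Let $\mathcal B$ be the set of weights of $\mathrm{Sy}(\mathfrak b)$, so $\mathrm{Sy}(\mathfrak b)=\bigoplus_{B\in\mathcal B}\mathrm{Sy}(\mathfrak b)_B$.

As for $\mathfrak{sl}_2$, complete reducibility gives
$$S(\mathfrak g)=Y(\mathfrak g)\oplus(\mathrm{ad}\,\mathbf U(\mathfrak g)_+)(S(\mathfrak g)),\tag{1}$$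
where $\mathbf U(\mathfrak g)_+$ is the augmentation ideal of the enveloping algebra. The second summand is the span of all $(\mathrm{ad}\,x)s$ with $x\in\mathfrak g$, $s\in S(\mathfrak g)$. Let $q:S(\mathfrak g)\to Y(\mathfrak g)$ be the projection onto the first factor. Each $S^k(\mathfrak g)$ is $\mathfrak g$-stable, so $q$ preserves the degree.

**Definition (the map $\varphi$).** For each $B\in\mathcal B$ choose a nonzero degree-homogeneous $a_B\in Y(\mathfrak n^-)_{-B}$. For $b\in\mathrm{Sy}(\mathfrak b)_B$ set $\varphi(b)=q(a_Bb)$, and extend linearly to $\varphi:\mathrm{Sy}(\mathfrak b)\to Y(\mathfrak g)$.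

Say that $\mathfrak g$ is of type AC if all its simple factors are of type $A$ or $C$. A theorem of Joseph and Fauquant-Millet (2008) says that $\varphi$ is injective if and only if $\mathfrak g$ is of type AC, and that in type AC it is also surjective. The text "Semicentre of parabolic subalgebras" (http://imsc.uni-graz.at/baur/AGIT/Talks/ExposeAscona.pdf) contains the conjecture that $\varphi$ is always surjective; in precise form, for every $\mathfrak g$ some family $(a_B)$ makes $\varphi$ surjective. We shall prove more.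

**Theorem A.** Let $\mathfrak g$ be a finite dimensional complex semisimple Lie algebra. For every $B\in\mathcal B$ one has $\dim Y(\mathfrak n^-)_{-B}=1$. For every choice of nonzero $a_B\in Y(\mathfrak n^-)_{-B}$, the map $\varphi:\mathrm{Sy}(\mathfrak b)\to Y(\mathfrak g)$ is surjective.

So the family is unique up to nonzero scalars, and every admissible family works. Homogeneity of $a_B$ comes for free: $Y(\mathfrak n^-)_{-B}$ is graded by degree and one-dimensional.

How much of Section 1 survives? Three natural routes close at once.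

1. *Hit the generators of $Y(\mathfrak g)$ and multiply.* This fails already for $\mathfrak{sl}_2$: $\varphi(e^2)\ne\varphi(e)^2$, so the image of $\varphi$ is a subspace and nothing tells us in advance that it is closed under products.
2. *Prove injectivity and compare dimensions.* Outside type AC the map is not injective, by the quoted theorem.
3. *Reduce all monomials of weight $0$ to one.* For $\mathfrak{sl}_2$ the space $Y(\mathfrak g)_{2k}$ is a line, so one nonzero constant $c_k$ was enough. In general $Y(\mathfrak g)_k=Y(\mathfrak g)\cap S^k(\mathfrak g)$ has many dimensions, and one has to see that *no* invariant is missed.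

## 3. $\mathfrak{sl}_3$ by hand

Write $e_1=E_{12}$, $e_2=E_{23}$, $z=E_{13}=[e_1,e_2]$, and $f_1=E_{21}$, $f_2=E_{32}$, $f_\theta=E_{31}$, with $\theta=\alpha_1+\alpha_2$. Let
$$h'=\mathrm{diag}\bigl(\tfrac13,-\tfrac23,\tfrac13\bigr),\qquad \alpha_1(h')=1,\quad\alpha_2(h')=-1,\quad\theta(h')=0,$$
and put
$$c=e_1e_2+h'z .$$
Then $(\mathrm{ad}\,e_1)c=e_1z-\alpha_1(h')e_1z=0$, $(\mathrm{ad}\,e_2)c=-ze_2-\alpha_2(h')e_2z=0$ and $(\mathrm{ad}\,z)c=-\theta(h')z^2=0$. So $c$ and $z$ both lie in $\mathrm{Sy}(\mathfrak b)_\theta$.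

In fact $\mathrm{Sy}(\mathfrak b)=\mathbb C[z,c]$. Indeed $\mathrm{ad}\,z$ kills $e_1,e_2,z,h'$ and sends $\theta^\vee$ to $-2z$, so an $\mathfrak n$-invariant lies in $\mathbb C[e_1,e_2,z,h']$. After inverting $z$ we may replace $h'$ by $c$. On $\mathbb C[e_1,e_2,z^{\pm1},c]$ we have $\mathrm{ad}\,e_1=z\,\partial_{e_2}$ and $\mathrm{ad}\,e_2=-z\,\partial_{e_1}$, so the invariants are $\mathbb C[z^{\pm1},c]$. Suppose $z^{-m}G(z,c)$ is a polynomial in $e_1,e_2,z,h'$, with $m>0$ and $G(0,c)\neq0$. Reducing $G(z,c)$ modulo $z$ gives $G(0,e_1e_2)=0$, a contradiction. So only $\mathbb C[z,c]$ remains.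

Hence $\mathcal B=\{m\theta:m\ge0\}$ and $\mathrm{Sy}(\mathfrak b)_{m\theta}$ has basis $z^{m-j}c^j$, $0\le j\le m$. On $\mathbb C[f_1,f_2,f_\theta]$ the derivations $\mathrm{ad}\,f_1$, $\mathrm{ad}\,f_2$ are $\pm f_\theta\,\partial_{f_2}$, $\pm f_\theta\,\partial_{f_1}$, so $Y(\mathfrak n^-)=\mathbb C[f_\theta]$ and $a_{m\theta}$ is $f_\theta^m$ up to a scalar. The weight spaces of $Y(\mathfrak n^-)$ are still lines, but those of $\mathrm{Sy}(\mathfrak b)$ are not.

Next look at a cubic invariant. Let $X=(x_{ij})$ with $x_{ij}=E_{ij}$ for $i\ne j$ and $x_{ii}=E_{ii}-\frac13(E_{11}+E_{22}+E_{33})$, and let $D=\det X\in S^3(\mathfrak{sl}_3)$. From $[E_{kl},x_{ij}]=\delta_{li}x_{kj}-\delta_{jk}x_{il}$ we see that applying $\mathrm{ad}\,E_{kl}$ to all entries of $X$ gives the matrix $E_{lk}X-XE_{lk}$, and the derivative of $\det$ in such a commutator direction is zero. So $D$ is invariant. Note $x_{22}=-h'$. Expand $D$ and sort its six terms by the weight of the factor in $S(\mathfrak n)$: the weights $0,\alpha_1,\alpha_2$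 come from $x_{11}x_{22}x_{33}$, $-x_{12}x_{21}x_{33}$, $-x_{11}x_{23}x_{32}$. The part with the largest weight, $\theta$, is
$$D_\theta=f_\theta e_1e_2+f_1f_2z+h'f_\theta z .\tag{2}$$
It can be grouped in two ways:
$$D_\theta=f_\theta\,(e_1e_2+h'z)+f_1f_2\,z=(f_1f_2+h'f_\theta)\,z+f_\theta\,e_1e_2 .\tag{3}$$
In the first grouping the right-hand factors $c$ and $z$ are in $\mathrm{Sy}(\mathfrak b)$. In the second, the left-hand factors $f_1f_2+h'f_\theta$ and $f_\theta$ are in $\mathrm{Sy}(\mathfrak b^-)$, by the mirror image of the computation for $c$. We did not ask for either. This will turn out to be general.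

## 4. A pairing for which $q$ is orthogonal, and its positivity

Surjectivity onto a finite dimensional space can be tested by duality: show that no nonzero $p\in Y(\mathfrak g)$ is orthogonal to the image. For this we need a form on $S(\mathfrak g)$ that does not see the projection $q$.

Let $\kappa$ be the Killing form, and set
$$\langle x_1\cdots x_k,\,y_1\cdots y_k\rangle=\sum_{\sigma\in\mathfrak S_k}\prod_{i=1}^k\kappa(x_i,y_{\sigma(i)}),\qquad \langle1,1\rangle=1,$$
with different degrees orthogonal. The right-hand side is multilinear and symmetric in the $x_i$ and in the $y_i$, so it defines a symmetric bilinear form on $S(\mathfrak g)$. If $(z_i)$ is a $\kappa$-orthonormal basis of $\mathfrak g$, then $\langle z^m,z^{m'}\rangle=\delta_{m,m'}\prod m_i!$ for multi-indices $m,m'$, so the form is nondegenerate on each $S^k(\mathfrak g)$.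

**Lemma 2.** Identify $S(\mathfrak g)=S(\mathfrak n^-)\otimes S(\mathfrak h)\otimes S(\mathfrak n)$ by multiplication.

1. $\langle(\mathrm{ad}\,x)s,t\rangle=-\langle s,(\mathrm{ad}\,x)t\rangle$ for $x\in\mathfrak g$ and $s,t\in S(\mathfrak g)$. In particular $S(\mathfrak n^-)_{-\nu}\perp S(\mathfrak n)_{\nu'}$ if $\nu\ne\nu'$.
2. For $u,u'\in S(\mathfrak n^-)$, $g,g'\in S(\mathfrak h)$, $v,v'\in S(\mathfrak n)$,
$$\langle ugv,\,u'g'v'\rangle=\langle u,v'\rangle\,\langle g,g'\rangle\,\langle v,u'\rangle .\tag{4}$$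
3. For $p\in Y(\mathfrak g)$ and $s\in S(\mathfrak g)$,
$$\langle p,q(s)\rangle=\langle p,s\rangle ,\tag{5}$$
and the form is nondegenerate on each $Y(\mathfrak g)_k$.

**Proof.** (1) On products, $\langle(\mathrm{ad}\,x)s,t\rangle+\langle s,(\mathrm{ad}\,x)t\rangle$ is the sum over $\sigma$ and $j$ of
$$\bigl(\kappa([x,x_j],y_{\sigma(j)})+\kappa(x_j,[x,y_{\sigma(j)}])\bigr)\prod_{i\ne j}\kappa(x_i,y_{\sigma(i)})=0 .$$
For the second claim take $x\in\mathfrak h$ with $\nu(x)\ne\nu'(x)$.

(2) We may take all six elements to be products of elements of $\mathfrak n^-$, $\mathfrak h$, $\mathfrak n$. Since $\mathfrak h\perp\mathfrak n^{\pm}$, $\mathfrak n\perp\mathfrak n$ and $\mathfrak n^-\perp\mathfrak n^-$ for $\kappa$, a permutation contributes only if it matches the factors of $u$ with those of $v'$, of $g$ with those of $g'$, of $v$ with those of $u'$. If the numbers of factors do not agree, both sides are $0$. If they do, the sum over such permutations is the product of three sums.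

(3) By (1), $\langle p,(\mathrm{ad}\,x)s\rangle=-\langle(\mathrm{ad}\,x)p,s\rangle=0$. So $Y(\mathfrak g)$ is orthogonal to the second summand in (1) of Section 2, which contains $s-q(s)$. In degree $k$ the form is nondegenerate on $S^k(\mathfrak g)$, and $S^k(\mathfrak g)$ is the orthogonal direct sum of $Y(\mathfrak g)_k$ and the other summand, so it is nondegenerate on $Y(\mathfrak g)_k$. $\square$

By (5), $\langle p,\varphi(b)\rangle=\langle p,a_Bb\rangle$ for $b\in\mathrm{Sy}(\mathfrak b)_B$: the projection has disappeared.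

The second ingredient replaces the positive coefficients of Section 1. Recall the textbook fact that there is a compact real form of $\mathfrak g$ adapted to $\mathfrak h$: its conjugation $\omega$ is an antilinear involutive automorphism of $\mathfrak g$ with $\omega=-1$ on $\mathfrak h_{\mathbb R}$, $\omega(\mathfrak g_\alpha)=\mathfrak g_{-\alpha}$ and $-\kappa(x,\omega(x))>0$ for $x\ne0$. Put $x^*=-\omega(x)$, and extend $*$ to an antilinear algebra automorphism of $S(\mathfrak g)$. For $\mathfrak{sl}_n$ one may take $\omega(x)=-\bar x^{\,t}$, so that $x^*$ is the conjugate transpose. In Section 3 this gives $e_i^*=f_i$, $z^*=f_\theta$, $h'^*=h'$ and $c^*=f_1f_2+h'f_\theta$.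

**Lemma 3.**

1. The map $*$ is involutive, $((\mathrm{ad}\,x)s)^*=-(\mathrm{ad}\,x^*)(s^*)$, and $*$ sends weight $\nu$ to weight $-\nu$, for $\nu$ in the root lattice. It exchanges $\mathfrak n$ with $\mathfrak n^-$ and $\mathfrak b$ with $\mathfrak b^-$. Hence it maps $\mathrm{Sy}(\mathfrak b^-)_{-\mu}$ onto $\mathrm{Sy}(\mathfrak b)_\mu$ and $Y(\mathfrak n^-)_{-\mu}$ onto $Y(\mathfrak n)_\mu$.
2. $\langle s,s^*\rangle>0$ for every $0\ne s\in S(\mathfrak g)$.

**Proof.** (1) $x^{**}=\omega(\omega(x))=x$. For $y\in\mathfrak g$, $[x,y]^*=-[\omega x,\omega y]=-[x^*,y^*]$. The formula for general $s$ follows, because both sides obey the same Leibniz rule. For $x\in\mathfrak h_{\mathbb R}$ we have $x^*=x$, so if $s$ has weight $\nu$, then $(\mathrm{ad}\,x)s^*=-((\mathrm{ad}\,x)s)^*=-\nu(x)s^*$, as $\nu(x)$ is real. The rest follows from $\omega(\mathfrak g_\alpha)=\mathfrak g_{-\alpha}$ and Lemma 1.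

(2) Since $\omega$ is an antilinear automorphism, $\kappa(\omega x,\omega y)=\overline{\kappa(x,y)}$. So $(x,y)\mapsto\kappa(x,y^*)$ satisfies $\overline{\kappa(x,y^*)}=\kappa(x^*,y)=\kappa(y,x^*)$. It is a Hermitian form, positive definite because $\kappa(x,x^*)=-\kappa(x,\omega(x))$. Let $(z_i)$ be an orthonormal basis for it. Then $\langle z^m,(z^{m'})^*\rangle=\delta_{m,m'}\prod m_i!$. For $s=\sum c_mz^m$ we get $\langle s,s^*\rangle=\sum|c_m|^2\prod m_i!>0$. $\square$

## 5. The leading part of an invariant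

To use duality we must find, for each $p\ne0$, one element $a_Bb$ that does not pair to $0$ with $p$. The choice of $B$ is suggested by (2): take the largest weight.

Fix $h_0\in\mathfrak h_{\mathbb R}$ such that the numbers $\alpha(h_0)$, $\alpha$ simple, are positive and linearly independent over $\mathbb Q$, and write $|\nu|=\nu(h_0)$. This is additive and injective on $Q_+$, so it orders $Q_+$ totally.

**Definition (leading part).** Let $0\ne p\in Y(\mathfrak g)$. Since $p$ has weight $0$,
$$p=\sum_{\nu\in Q_+}p_\nu,\qquad p_\nu\in S(\mathfrak n^-)_{-\nu}\otimes S(\mathfrak h)\otimes S(\mathfrak n)_\nu .$$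
Let $\mu=\mu(p)$ be the $\nu$ with $p_\nu\neq0$ and $|\nu|$ maximal. We call $p_\mu$ the leading part of $p$.

For $\mathfrak{sl}_2$ and $p=\Omega^k$ we have $\mu=k\alpha$ and $p_\mu=4^kf^ke^k$. For $\mathfrak{sl}_3$ and $p=D$ we have $\mu=\theta$ and $p_\mu$ is (2).

**Lemma 4.** The leading part satisfies
$$p_\mu\in S(\mathfrak n^-)_{-\mu}\otimes\mathrm{Sy}(\mathfrak b)_\mu\qquad\text{and}\qquad p_\mu\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}\otimes S(\mathfrak n)_\mu .$$
In particular $\mu\in\mathcal B$.

**Proof.** The purpose is to see that the invariance of $p$ under $e\in\mathfrak n$ becomes, on the leading part, invariance of the right-hand factor alone. Let $\alpha>0$ be a root, $e\in\mathfrak g_\alpha$, $u\in S(\mathfrak n^-)_{-\nu}$ and $v\in S(\mathfrak b)_\nu$. Then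
$$(\mathrm{ad}\,e)(uv)=((\mathrm{ad}\,e)u)\,v+u\,(\mathrm{ad}\,e)v .$$
The second term lies in $S(\mathfrak n^-)_{-\nu}\otimes S(\mathfrak b)$. In the first, one factor $f\in\mathfrak g_{-\gamma}$ of a monomial of $u$ is replaced by $[e,f]\in\mathfrak g_{\alpha-\gamma}$. Either $[e,f]=0$; or $[e,f]\in\mathfrak n^-$, and the $S(\mathfrak n^-)$-weight becomes $-(\nu-\alpha)$; or $[e,f]\in\mathfrak b$, it joins the right-hand factor, and the $S(\mathfrak n^-)$-weight becomes $-(\nu-\gamma)$. Since $|\alpha|,|\gamma|>0$,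
$$((\mathrm{ad}\,e)u)\,v\in\sum_{|\nu'|<|\nu|}S(\mathfrak n^-)_{-\nu'}\otimes S(\mathfrak b).$$

Now take the component of $0=(\mathrm{ad}\,e)p$ in $S(\mathfrak n^-)_{-\mu}\otimes S(\mathfrak b)$. All $\nu$ with $p_\nu\ne0$ have $|\nu|\le|\mu|$, so terms of the first kind do not reach it, and terms of the second kind reach it only from $\nu=\mu$. Hence $(1\otimes\mathrm{ad}\,e)p_\mu=0$. Write $p_\mu=\sum_iu_i\otimes t_i$ with the $u_i\in S(\mathfrak n^-)_{-\mu}$ linearly independent and $t_i\in S(\mathfrak b)_\mu$. Then $(\mathrm{ad}\,e)t_i=0$ for all $i$ and all $e$, so $t_i\in S(\mathfrak b)^{\mathfrak n}_\mu=\mathrm{Sy}(\mathfrak b)_\mu$. This is the first inclusion. For the second, use $S(\mathfrak g)=S(\mathfrak b^-)\otimes S(\mathfrak n)$ and exchange the roles of $\mathfrak n$ and $\mathfrak n^-$. Since $p_\mu\ne0$, the first inclusion gives $\mathrm{Sy}(\mathfrak b)_\mu\neq0$. $\square$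

For $D$ the two inclusions are the two groupings in (3).

*A test element that is almost right.* By (4) and weights, $\langle p_\nu,p_\mu^*\rangle=0$ for $\nu\ne\mu$, because $p_\mu^*\in S(\mathfrak n^-)_{-\mu}\otimes S(\mathfrak h)\otimes S(\mathfrak n)_\mu$. So
$$\langle p,p_\mu^*\rangle=\langle p_\mu,p_\mu^*\rangle>0 .$$
For $\mathfrak{sl}_2$ this finishes the proof: $(4^kf^ke^k)^*$ is a positive multiple of $f^ke^k=a_{k\alpha}e^k$. In general it proves nothing, because $p_\mu^*$ need not have the form $a_\mu b$. For $D$ we have $D_\theta^*=D_\theta$, and the term $f_1f_2z$ of (2) is not divisible by $a_\theta=f_\theta$. We know that $p$ is orthogonal to $a_\mu\,\mathrm{Sy}(\mathfrak b)_\mu$, and $p_\mu^*$ is not there.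

*The way around.* By (4), pairing with $a_\mu b$ pairs the $S(\mathfrak n)$-factor of $p$ with $a_\mu$ and the $S(\mathfrak b^-)$-factor of $p$ with $b$. So apply $\langle\cdot,a_\mu\rangle$ to the last factor of $p_\mu\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}\otimes S(\mathfrak n)_\mu$. What remains is an element $P\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}$ with $\langle p,a_\mu b\rangle=\langle P,b\rangle$. This time the element we would like to test with, $b=P^*$, *is* allowed, since $P^*\in\mathrm{Sy}(\mathfrak b)_\mu$.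

One thing must be excluded: $P$ could be $0$. For $D$ the term $f_\theta e_1e_2$ does die, as $e_1e_2\perp f_\theta$. What survives comes from terms whose $S(\mathfrak n)$-factor is $z=a_\theta^*$. We have to show that $a_\mu^*$ is always present in $p_\mu$. Look at the highest $\mathfrak h$-degree: in (2) this is the single term $h'f_\theta z=a_\theta\,h'\,a_\theta^*$. To prove that this is general we need to know how large $Y(\mathfrak n)_\mu$ is.

## 6. The weight spaces of $Y(\mathfrak n)$ have dimension at most one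

The plan: two elements of $Y(\mathfrak n)_\mu$ have a quotient that is constant along the $\mathfrak b$-directions in $\mathfrak n^*$. If these directions fill $\mathfrak n^*$ at some point, the quotient is constant. The next lemma provides the point.

**Lemma 5.** There is $y\in\mathfrak n^-$ with $\{z\in\mathfrak n:[y,z]\in\mathfrak n\}=0$.

**Proof.** Induct on $\dim\mathfrak g$, the case $\mathfrak g=0$ being trivial.

**Step 1: the grading.** If $\mathfrak g$ is a product of smaller ideals, take for $y$ the sum of elements that work in each ideal; the condition on $z$ can be checked in each ideal separately. So let $\mathfrak g$ be simple with highest root $\theta$. Let $\mathfrak g=\bigoplus_{i=-2}^2\mathfrak g_i$ be the decomposition into eigenspaces of $\mathrm{ad}\,\theta^\vee$. Here we use that $\beta(\theta^\vee)\in\{-1,0,1\}$ for roots $\beta\ne\pm\theta$, because $\theta$ is long. So $\mathfrak g_{\pm2}=\mathfrak g_{\pm\theta}$. Positive roots lie in grades $\ge0$, because $\theta$ is dominant,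 and hence $\mathfrak g_1,\mathfrak g_2\subset\mathfrak n$ and $\mathfrak n\cap\mathfrak g_{-1}=0$.

Let $\mathfrak g'=[\mathfrak g_0,\mathfrak g_0]$. The algebra $\mathfrak g_0$ is reductive, with roots the $\gamma\perp\theta$. So $\mathfrak g'$ is semisimple or $0$, its Cartan subalgebra is $\mathfrak h'=\mathrm{span}\{\gamma^\vee:\gamma\perp\theta\}$, which is orthogonal to $\theta^\vee$, and its positive part is $\mathfrak n'=\mathfrak n\cap\mathfrak g_0$. Thus $\mathfrak n=\mathfrak n'\oplus\mathfrak g_1\oplus\mathfrak g_2$.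

**Step 2: the choice of $y$.** By induction take $y'\in\mathfrak n'^-$ that works for $\mathfrak g'$, and put $y=f_\theta+y'$ with $0\ne f_\theta\in\mathfrak g_{-\theta}$.

**Step 3: checking the property.** Let $z=z_0+z_1+z_2\in\mathfrak n$ with $z_i\in\mathfrak g_i$, so $z_0\in\mathfrak n'$, and suppose $[y,z]\in\mathfrak n$. Since $y'$ has grade $0$ and $f_\theta$ has grade $-2$, the grade $-1$ part of $[y,z]$ is $[f_\theta,z_1]\in\mathfrak n\cap\mathfrak g_{-1}=0$. By $\mathfrak{sl}_2$-theory, $\mathrm{ad}\,f_\theta:\mathfrak g_1\to\mathfrak g_{-1}$ is injective, so $z_1=0$. The grade $0$ part is $[f_\theta,z_2]+[y',z_0]$, and it lies in $\mathfrak n'$. Here $[f_\theta,z_2]=c\,\theta^\vee$, with $c\ne0$ unless $z_2=0$. The $\mathfrak h$-component of $[y',z_0]\in\mathfrak g'$ lies in $\mathfrak h'\perp\theta^\vee$. The $\mathfrak h$-component of the sum is $0$; pairing it with $\theta^\vee$ gives $c\,\kappa(\theta^\vee,\theta^\vee)=0$, so $c=0$ and $z_2=0$. Now $[y',z_0]\in\mathfrak n'$, and $z_0=0$ by the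 choice of $y'$. $\square$

For $\mathfrak{sl}_3$ no root is orthogonal to $\theta$, so $y=f_\theta$. Indeed $[E_{31},E_{12}]=E_{32}$, $[E_{31},E_{23}]=-E_{21}$ and $[E_{31},E_{13}]=E_{33}-E_{11}$ are linearly independent modulo $\mathfrak n$.

**Lemma 6.** $\dim Y(\mathfrak n)_\mu\le1$ and $\dim Y(\mathfrak n^-)_{-\mu}\le1$ for all $\mu$.

**Proof.** **Step 1: elements of $S(\mathfrak n)$ as functions on $\mathfrak n^-$.** Since $\mathfrak n^\perp=\mathfrak b$ for $\kappa$, we have $\mathfrak n^*\cong\mathfrak g/\mathfrak b\cong\mathfrak n^-$, where $z\in\mathfrak n$ is the function $z(y)=\kappa(z,y)$ on $\mathfrak n^-$. For $x\in\mathfrak b$ put $x\cdot y=\mathrm{pr}_{\mathfrak n^-}[x,y]$, the projection being along $\mathfrak b$. Then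
$$((\mathrm{ad}\,x)z)(y)=\kappa([x,z],y)=-\kappa(z,[x,y])=-z(x\cdot y),$$
where we used $\mathfrak n\perp\mathfrak b$. Both $s\mapsto((\mathrm{ad}\,x)s)(y)$ and $s\mapsto-ds_y(x\cdot y)$ satisfy the Leibniz rule for evaluation at $y$, so they agree on all of $S(\mathfrak n)$. For $s\in Y(\mathfrak n)_\mu$ we get
$$ds_y(x\cdot y)=-\mu(x)\,s(y)\qquad(x\in\mathfrak b,\ y\in\mathfrak n^-),\tag{6}$$
where $\mu$ is extended to $\mathfrak b$ by $0$ on $\mathfrak n$.

**Step 2: the directions $\mathfrak b\cdot y$ fill $\mathfrak n^-$ for generic $y$.** An element $z\in\mathfrak n$ annihilates $\mathfrak b\cdot y$ if and only if $\kappa(z,[x,y])=\kappa([y,z],x)=0$ for all $x\in\mathfrak b$, that is, $[y,z]\in\mathfrak b^\perp=\mathfrak n$. For the $y$ of Lemma 5 only $z=0$ does this, so $\mathfrak b\cdot y=\mathfrak n^-$. The rank of $x\mapsto x\cdot y$ is maximal on a Zariski open set, so $\mathfrak b\cdot y=\mathfrak n^-$ for all $y$ in a nonempty Zariski open set.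

**Step 3: quotients are constant.** Let $s,s'\in Y(\mathfrak n)_\mu$ with $s'\ne0$. Where $s'(y)\neq0$, (6) gives
$$d(s/s')_y(x\cdot y)=\frac{s'(y)\bigl(-\mu(x)s(y)\bigr)-s(y)\bigl(-\mu(x)s'(y)\bigr)}{s'(y)^2}=0 .$$
By Step 2, all partial derivatives of the rational function $s/s'$ vanish on a nonempty Zariski open set, hence identically. So $s/s'$ is constant.

For $\mathfrak n^-$, apply the antilinear bijection $*:Y(\mathfrak n^-)_{-\mu}\to Y(\mathfrak n)_\mu$ of Lemma 3. $\square$

**Lemma 7.** If $\mathrm{Sy}(\mathfrak b)_\mu\neq0$, then $\dim Y(\mathfrak n)_\mu=\dim Y(\mathfrak n^-)_{-\mu}=1$.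

**Proof.** By Lemmas 6 and 3 it suffices to find a nonzero element of $Y(\mathfrak n)_\mu$. We find it in the part of highest $\mathfrak h$-degree. Let $0\neq b\in\mathrm{Sy}(\mathfrak b)_\mu\subset S(\mathfrak h)\otimes S(\mathfrak n)_\mu$, let $J$ be the highest $\mathfrak h$-degree in $b$, and let $b^{(J)}\in S^J(\mathfrak h)\otimes S(\mathfrak n)_\mu$ be the corresponding part. For $e\in\mathfrak n$, $g\in S^j(\mathfrak h)$ and $v\in S(\mathfrak n)$,
$$(\mathrm{ad}\,e)(gv)=g\,(\mathrm{ad}\,e)v+((\mathrm{ad}\,e)g)\,v,\qquad(\mathrm{ad}\,e)g\in S^{j-1}(\mathfrak h)\,\mathfrak n,\tag{7}$$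
so the second term has lower $\mathfrak h$-degree. The part of $\mathfrak h$-degree $J$ of $(\mathrm{ad}\,e)b=0$ is therefore $(1\otimes\mathrm{ad}\,e)b^{(J)}=0$. This holds for all $e\in\mathfrak n$, so, as at the end of the proof of Lemma 4, $b^{(J)}\in S^J(\mathfrak h)\otimes Y(\mathfrak n)_\mu$. Since $b^{(J)}\neq0$, $Y(\mathfrak n)_\mu\ne0$. $\square$

This is the first claim of Theorem A. From now on let $(a_B)_{B\in\mathcal B}$ be any family of nonzero $a_B\in Y(\mathfrak n^-)_{-B}$; they are homogeneous, as noted after Theorem A.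

## 7. Contraction with $a_\mu$, and the proof of Theorem A

Let $0\ne p\in Y(\mathfrak g)$ and $\mu=\mu(p)$. By Lemma 4, $\mu\in\mathcal B$, so $a_\mu$ is available. Put $b_\mu=a_\mu^*$, which spans $Y(\mathfrak n)_\mu$.

**Lemma 8.** Let $J$ be the highest $\mathfrak h$-degree occurring in $p_\mu$, and $p_\mu^{(J)}$ the corresponding part. Then
$$p_\mu^{(J)}=a_\mu\,g\,b_\mu\qquad\text{with }0\ne g\in S^J(\mathfrak h).$$

**Proof.** We use both inclusions of Lemma 4. By the first, $p_\mu\in S(\mathfrak n^-)_{-\mu}\otimes S(\mathfrak b)^{\mathfrak n}_\mu$, so $1\otimes\mathrm{ad}\,e$ kills $p_\mu$ for $e\in\mathfrak n$. By (7), with the first factor inert, the part of $\mathfrak h$-degree $J$ gives $p_\mu^{(J)}\in S(\mathfrak n^-)_{-\mu}\otimes S^J(\mathfrak h)\otimes Y(\mathfrak n)_\mu$. By the second inclusion and the same argument with $\mathfrak n$ and $\mathfrak n^-$ exchanged, $p_\mu^{(J)}\in Y(\mathfrak n^-)_{-\mu}\otimes S^J(\mathfrak h)\otimes S(\mathfrak n)_\mu$. For subspaces $V_1\subset V$ and $W_1\subset W$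 one has $(V\otimes H\otimes W_1)\cap(V_1\otimes H\otimes W)=V_1\otimes H\otimes W_1$, as one sees with bases of $V_1$ and $W_1$ completed to bases of $V$ and $W$. Hence
$$p_\mu^{(J)}\in Y(\mathfrak n^-)_{-\mu}\otimes S^J(\mathfrak h)\otimes Y(\mathfrak n)_\mu=a_\mu\otimes S^J(\mathfrak h)\otimes b_\mu$$
by Lemma 7. It is nonzero by the choice of $J$. $\square$

**Definition (contraction).** $P_p$ is the image of $p_\mu\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}\otimes S(\mathfrak n)_\mu$ under the linear map $s\otimes v\mapsto\langle v,a_\mu\rangle\,s$.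

For $\mathfrak{sl}_3$ we have $\kappa(x,y)=6\,\mathrm{tr}(xy)$, so $\langle z,f_\theta\rangle=6$. With $p=D$ and $a_\theta=f_\theta$ the second grouping in (3) gives $P_D=6(f_1f_2+h'f_\theta)$, and $P_D^*=6c$.

**Lemma 9.** $0\neq P_p\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}$, and
$$\langle p,a_\mu b\rangle=\langle P_p,b\rangle\qquad\text{for all }b\in\mathrm{Sy}(\mathfrak b)_\mu .\tag{8}$$

**Proof.** **Step 1: $P_p\ne0$.** The contraction acts on the $S(\mathfrak n)$-factor only, so it preserves the $\mathfrak h$-degree. By Lemma 8 the part of $\mathfrak h$-degree $J$ of $P_p$ is $\langle b_\mu,a_\mu\rangle\,a_\mu g$. Here $\langle b_\mu,a_\mu\rangle=\langle a_\mu,a_\mu^*\rangle>0$ by Lemma 3, and $a_\mu g\ne0$.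

**Step 2: only the leading part of $p$ pairs with $a_\mu b$.** We have $a_\mu b\in S(\mathfrak n^-)_{-\mu}\otimes S(\mathfrak h)\otimes S(\mathfrak n)_\mu$. By (4), the pairing of a term of $p_\nu$ with it contains the factor $\langle v,a_\mu\rangle$ with $v\in S(\mathfrak n)_\nu$. This vanishes unless $\nu=\mu$. So $\langle p,a_\mu b\rangle=\langle p_\mu,a_\mu b\rangle$.

**Step 3: the formula.** For $s=ug$ with $u\in S(\mathfrak n^-)_{-\mu}$, $g\in S(\mathfrak h)$, for $v\in S(\mathfrak n)_\mu$, and for $b=g'v'$, (4) gives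
$$\langle sv,a_\mu b\rangle=\langle u,v'\rangle\langle g,g'\rangle\langle v,a_\mu\rangle=\langle v,a_\mu\rangle\,\langle s,b\rangle .$$
By linearity $\langle p_\mu,a_\mu b\rangle=\langle P_p,b\rangle$. $\square$

**Proof of Theorem A.** The first claim is Lemma 7. For the second, the aim is to show that no nonzero invariant is orthogonal to the image.

**Step 1: reduction to orthogonality.** The image of $\varphi$ is a graded subspace of $Y(\mathfrak g)$, since the $a_B$ are homogeneous, the $\mathrm{Sy}(\mathfrak b)_B$ are graded and $q$ preserves the degree. Suppose $\varphi$ is not surjective. Then $\mathrm{Im}\,\varphi\cap Y(\mathfrak g)_k\ne Y(\mathfrak g)_k$ for some $k$. The form is nondegenerate on the finite dimensional space $Y(\mathfrak g)_k$, so there is $0\ne p\in Y(\mathfrak g)_k$ orthogonal to $\mathrm{Im}\,\varphi\cap Y(\mathfrak g)_k$. It is orthogonal to all of $\mathrm{Im}\,\varphi$, because different degrees are orthogonal.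

**Step 2: the test element.** Let $\mu=\mu(p)\in\mathcal B$ and $b=P_p^*$, which lies in $\mathrm{Sy}(\mathfrak b)_\mu$ by Lemma 3. By (5), (8) and Lemma 3,
$$\langle p,\varphi(b)\rangle=\langle p,q(a_\mu b)\rangle=\langle p,a_\mu b\rangle=\langle P_p,P_p^*\rangle>0,$$
which contradicts $p\perp\mathrm{Im}\,\varphi$. Hence $\varphi$ is surjective. $\blacksquare$

In particular the conjecture holds, for every admissible family and hence for some. As a check on $D$: from (2), $\langle D,f_\theta c\rangle=\langle f_1f_2,e_1e_2\rangle\langle z,f_\theta\rangle+\langle h'f_\theta z,f_\theta h'z\rangle=36\cdot6+6\cdot4\cdot6=360$, with $\kappa(h',h')=6\cdot\frac69=4$. On the other side, $\langle P_D,c\rangle=6\,\langle f_1f_2+h'f_\theta,\,e_1e_2+h'z\rangle=6(36+24)=360$.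

## 8. A complement to $\ker\varphi$

The element $P_p^*$ depends only on the leading part of $p$, so it gives an explicit section. For $\mu\in Q_+$ let
$$Y_{\le\mu}=\{p\in Y(\mathfrak g):p_\nu=0\text{ if }|\nu|>|\mu|\},\qquad Y_{<\mu}=\{p\in Y(\mathfrak g):p_\nu=0\text{ if }|\nu|\ge|\mu|\}.$$
These are degree-graded subspaces, since $p\mapsto p_\nu$ preserves the degree. Let
$$\mathcal M=\{\mu:Y_{\le\mu}\neq Y_{<\mu}\}=\{\mu(p):0\ne p\in Y(\mathfrak g)\}\subset\mathcal B .$$
The set $\mathcal M$ is a submonoid: it contains $0=\mu(1)$. For nonzero $p,r\in Y(\mathfrak g)$ the component of $pr$ at $\mu(p)+\mu(r)$ is the sum of the $p_\nu r_{\nu'}$ with $\nu+\nu'=\mu(p)+\mu(r)$, and $|\nu|\le|\mu(p)|$, $|\nu'|\le|\mu(r)|$ force equality. So this component is $p_{\mu(p)}r_{\mu(r)}$, nonzero because $S(\mathfrak g)$ is a domain, and no $\nu$ with larger $|\nu|$ occurs in $pr$.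

For $\mu\in\mathcal M$ and $p\in Y_{\le\mu}$, define $P_p$ by the same formula applied to $p_\mu$: contract with $a_\mu$. Either $\mu(p)=\mu$ or $p_\mu=0$. So this map is linear in $p\in Y_{\le\mu}$, takes values in $\mathrm{Sy}(\mathfrak b^-)_{-\mu}$, and has kernel exactly $Y_{<\mu}$ by Lemma 9. Let
$$E_\mu=\{P_p^*:p\in Y_{\le\mu}\}\subset\mathrm{Sy}(\mathfrak b)_\mu,\qquad E=\bigoplus_{\mu\in\mathcal M}E_\mu .$$
For $\mathfrak{sl}_2$ with $a_{k\alpha}=f^k$: $P_{\Omega^k}=4^k\langle e^k,f^k\rangle f^k$, so $E_{k\alpha}=\mathbb Ce^k$ and $E=\mathrm{Sy}(\mathfrak b)$.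

**Theorem B.** $\varphi|_E:E\to Y(\mathfrak g)$ is a linear isomorphism, so $\mathrm{Sy}(\mathfrak b)=E\oplus\ker\varphi$.

**Proof.** **Step 1: a grading and a dimension count.** Give $b\in\mathrm{Sy}(\mathfrak b)_B$ the degree $\deg b+\deg a_B$. Then $\varphi$ preserves degree. If $p\in Y_{\le\mu}$ has degree $k$, then $P_p$ has ordinary degree $k-\deg a_\mu$, because $\langle v,a_\mu\rangle\ne0$ only for the component of $v$ of degree $\deg a_\mu$. So $P_p^*\in\mathrm{Sy}(\mathfrak b)_\mu$ has new degree $k$. Hence $E$ is graded, and since $p\mapsto P_p^*$ is antilinear with kernel $Y_{<\mu}$,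
$$\dim E_k=\sum_{\mu\in\mathcal M}\dim(Y_{\le\mu}/Y_{<\mu})_k=\dim Y(\mathfrak g)_k .$$
For the last equality: only finitely many $\nu\in Q_+$ occur in degree $k$, say $|\nu_1|<\dots<|\nu_m|$. In degree $k$ the space $Y_{<\nu_{i+1}}$ equals $Y_{\le\nu_i}$, the quotients for other $\mu$ are $0$, and so the sum adds up the successive quotients of a finite filtration of $Y(\mathfrak g)_k$.

**Step 2: injectivity on $E$.** It remains to show this, since both sides have the same finite dimension in each degree. Let $0\ne b=\sum b_\nu\in E$ with $\varphi(b)=0$. Choose $\mu$ with $b_\mu\neq0$ and $|\mu|$ *minimal*, and write $b_\mu=P_p^*$ with $p\in Y_{\le\mu}$. Then $P_p\ne0$, so $\mu(p)=\mu$. If $|\nu|>|\mu|$, then $p_\nu=0$, and as in Step 2 of Lemma 9, $\langle p,a_\nu b_\nu\rangle=\langle p_\nu,a_\nu b_\nu\rangle=0$. So only $\nu=\mu$ contributes to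
$$0=\langle p,\varphi(b)\rangle=\sum_\nu\langle p,a_\nu b_\nu\rangle=\langle p,a_\mu b_\mu\rangle=\langle P_p,P_p^*\rangle>0,$$
a contradiction. The direct sum decomposition follows. $\square$

**Corollary.** Let $d_1,\dots,d_r$ be the degrees of the basic invariants of $\mathfrak g$. With the above grading,
$$\sum_{B\in\mathcal B}t^{\deg a_B}\,\mathrm{Hilb}(\mathrm{Sy}(\mathfrak b)_B;t)-\prod_{i=1}^r\frac1{1-t^{d_i}}=\mathrm{Hilb}(\ker\varphi;t),$$
which has nonnegative coefficients. By the quoted theorem of Joseph and Fauquant-Millet, it is $0$ if and only if $\mathfrak g$ is of type AC. Thus $\varphi$ is always surjective, and it is bijective exactly in type AC.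

**Proof.** The first sum is the Hilbert series of $\mathrm{Sy}(\mathfrak b)$ in the new grading. Its pieces are finite dimensional, because new degree $k$ forces ordinary degree at most $k$. By Chevalley's theorem, $Y(\mathfrak g)$ is a polynomial algebra on generators of degrees $d_i$, so the product is the Hilbert series of $Y(\mathfrak g)$. Since $\varphi$ preserves degree and is surjective, the difference is the Hilbert series of $\ker\varphi$. It is $0$ if and only if $\varphi$ is injective. $\square$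

For $\mathfrak{sl}_3$, Section 3 gives new degree $2m+j$ for $z^{m-j}c^j$. With $a=m-j$ this is $2a+3j$, so the first series is $1/((1-t^2)(1-t^3))$, equal to the product, as it should be.

## 9. Parabolic subalgebras

The argument did not use that the middle factor $\mathfrak h$ is abelian. What it used of $\mathfrak h$ is $[\mathfrak n,\mathfrak h]\subset\mathfrak n$ and orthogonality. The one-dimensionality of Section 6 is lost for a parabolic subalgebra, but it can be avoided if the element $a$ is allowed to depend on $p$.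

**Theorem C.** Let $\mathfrak p=\mathfrak l\oplus\mathfrak u\supset\mathfrak b$ be a standard parabolic subalgebra with Levi factor $\mathfrak l\supset\mathfrak h$ and opposite $\mathfrak p^-=\mathfrak l\oplus\mathfrak u^-$. Then
$$Y(\mathfrak g)=q\bigl(Y(\mathfrak u^-)\cdot S(\mathfrak p)^{\mathfrak u}\bigr),\qquad Y(\mathfrak u^-)=S(\mathfrak u^-)^{\mathfrak u^-}.$$

Here $Y(\mathfrak u^-)\cdot S(\mathfrak p)^{\mathfrak u}$ is the span of the products. For $\mathfrak p=\mathfrak b$ this is the surjectivity in Theorem A again. Indeed $q$ kills every vector $x$ of weight $\lambda\ne0$, because $x=(\mathrm{ad}\,h)x$ for $h\in\mathfrak h$ with $\lambda(h)=1$. So only the products $Y(\mathfrak n^-)_{-B}\,\mathrm{Sy}(\mathfrak b)_B$ matter.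

**Proof.** **Step 1: setup.** Let $h_1$ be the sum of the fundamental coweights for the simple roots that are not roots of $\mathfrak l$. It lies in the center of $\mathfrak l$ and in $\mathfrak h_{\mathbb R}$, and $\mathrm{ad}\,h_1$ has positive integer eigenvalues on $\mathfrak u$. In this proof indices denote $\mathrm{ad}\,h_1$-eigenvalues. The right-hand side of the claim is graded by degree. As in Section 7, if the statement fails, there is a homogeneous $0\neq p\in Y(\mathfrak g)$ orthogonal to $q(Y(\mathfrak u^-)S(\mathfrak p)^{\mathfrak u})$, and by (5) orthogonal to $Y(\mathfrak u^-)S(\mathfrak p)^{\mathfrak u}$. As $p$ is killed by $\mathrm{ad}\,h_1$, write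
$$p=\sum_np_n,\qquad p_n\in S(\mathfrak u^-)_{-n}\otimes S(\mathfrak l)\otimes S(\mathfrak u)_n,$$
and let $N$ be maximal with $p_N\ne0$.

**Step 2: the leading part is invariant on each side.** Let $e\in\mathfrak u$ and $f\in\mathfrak u^-$ be eigenvectors with eigenvalues $k>0$ and $-m<0$. Then $[e,f]$ lies either in $\mathfrak u^-$, with eigenvalue $k-m>-m$, or in $\mathfrak p$. Also $\mathrm{ad}\,e$ preserves $S(\mathfrak p)$. So, for $u\in S(\mathfrak u^-)_{-n}$ and $v\in S(\mathfrak p)_n$, the term $((\mathrm{ad}\,e)u)v$ lies in $\sum_{n'<n}S(\mathfrak u^-)_{-n'}\otimes S(\mathfrak p)$, with $n'=n-k$ or $n'=n-m$, while $u(\mathrm{ad}\,e)v\in S(\mathfrak u^-)_{-n}\otimes S(\mathfrak p)$. The component of $(\mathrm{ad}\,e)p=0$ in $S(\mathfrak u^-)_{-N}\otimes S(\mathfrak p)$ is therefore $(1\otimes\mathrm{ad}\,e)p_N=0$. Hence $p_N\in S(\mathfrak u^-)_{-N}\otimes S(\mathfrak p)^{\mathfrak u}_N$. Exchanging $\mathfrak u$ and $\mathfrak u^-$, also $p_N\in S(\mathfrak p^-)^{\mathfrak u^-}_{-N}\otimes S(\mathfrak u)_N$.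

**Step 3: the part of highest $\mathfrak l$-degree.** Let $J$ be the highest $\mathfrak l$-degree in $p_N$ and $p_N^{(J)}\ne0$ the corresponding part. Since $[\mathfrak u,\mathfrak l]\subset\mathfrak u$, for $e\in\mathfrak u$ and $g\in S^j(\mathfrak l)$ we have $(\mathrm{ad}\,e)g\in S^{j-1}(\mathfrak l)\,\mathfrak u$, which is (7) with $\mathfrak l,\mathfrak u$ in place of $\mathfrak h,\mathfrak n$. So $p_N^{(J)}\in S(\mathfrak u^-)_{-N}\otimes S^J(\mathfrak l)\otimes Y(\mathfrak u)_N$. With $[\mathfrak u^-,\mathfrak l]\subset\mathfrak u^-$ we get the mirror statement. Intersecting as in Lemma 8,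
$$p_N^{(J)}\in Y(\mathfrak u^-)_{-N}\otimes S^J(\mathfrak l)\otimes Y(\mathfrak u)_N .$$

**Step 4: choosing $a$ so that the contraction is nonzero.** The involution $*$ exchanges $\mathfrak u$ and $\mathfrak u^-$, maps $\mathfrak l$ to itself, and changes the sign of $\mathrm{ad}\,h_1$-eigenvalues because $h_1\in\mathfrak h_{\mathbb R}$. So it maps $Y(\mathfrak u)_N$ onto $Y(\mathfrak u^-)_{-N}$. Write $p_N^{(J)}=\sum_ix_i\otimes c_i$ with the $x_i\in Y(\mathfrak u^-)_{-N}\otimes S^J(\mathfrak l)$ linearly independent and $0\ne c_i\in Y(\mathfrak u)_N$. Put $a=c_1^*\in Y(\mathfrak u^-)_{-N}$. The contraction $\sum_i\langle c_i,a\rangle x_i$ is nonzero, because $\langle c_1,c_1^*\rangle>0$. Let $P$ be the image of $p_N\in S(\mathfrak p^-)^{\mathfrak u^-}_{-N}\otimes S(\mathfrak u)_N$ under $s\otimes v\mapsto\langle v,a\rangle s$. Then $P\in S(\mathfrak p^-)^{\mathfrak u^-}_{-N}$, and $P\ne0$ since its part of $\mathfrak l$-degree $J$ is nonzero.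

**Step 5: the contradiction.** For $\kappa$ we have $\mathfrak l\perp\mathfrak u^{\pm}$, $\mathfrak u\perp\mathfrak u$ and $\mathfrak u^-\perp\mathfrak u^-$. So (4) holds with $\mathfrak u^-,\mathfrak l,\mathfrak u$ in place of $\mathfrak n^-,\mathfrak h,\mathfrak n$, by the same proof. Put $b=P^*\in S(\mathfrak p)^{\mathfrak u}_N$. For $n\ne N$, $\langle p_n,ab\rangle=0$, because it contains pairings of $S(\mathfrak u)_n$ with $a\in S(\mathfrak u^-)_{-N}$, which vanish by $\mathrm{ad}\,h_1$-invariance. For $n=N$, as in Step 3 of Lemma 9, $\langle p_N,ab\rangle=\langle P,b\rangle$. Therefore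
$$\langle p,ab\rangle=\langle P,P^*\rangle>0,$$
although $ab\in Y(\mathfrak u^-)S(\mathfrak p)^{\mathfrak u}$. This contradiction proves the theorem. $\square$
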